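# Non-negativity of the orbit polynomials $O_d^{n,k}(q)$

## 1. Two-element subsets of a square, three-element subsets of a hexagon

Label the corners of a square $1,2,3,4$ and let the rotation $(1\,2\,3\,4)$ act on the six two-element subsets. The four sides form one orbit of size $4$, and the two diagonals $\{1,3\},\{2,4\}$ form one orbit of size $2$. So $6=4\cdot 1+2\cdot 1$.

Now put a $q$ into the count. The $q$-binomial coefficient that refines $6$ is
$$\left[\begin{array}{c}4\\2\end{array}\right]_q=1+q+2q^2+q^3+q^4 .$$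
The diagonals are the subsets fixed by the half-turn. There are $\binom 21=2$ of them, since such a subset is determined by its image in the square modulo the half-turn. A natural $q$-version of this $2$ is $\left[\begin{array}{c}2\\1\end{array}\right]_{q^2}=1+q^2$. Subtract it:
$$(1+q+2q^2+q^3+q^4)-(1+q^2)=q+q^2+q^3+q^4=q\,(1+q+q^2+q^3).$$
The difference is divisible by $[4]_q=1+q+q^2+q^3$, the $q$-version of the orbit size, and the quotient $q$ is a $q$-version of the number $1$ of orbits of size $4$. Altogether $\left[\begin{array}{c}4\\2\end{array}\right]_q=[4]_q\cdot q+[2]_{q^2}\cdot 1$.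

Try a hexagon and three-element subsets. Of the $20$ subsets, two have a rotational symmetry, namely $\{1,3,5\}$ and $\{2,4,6\}$, which are fixed by the rotation of order $3$. The other $18$ form three orbits of size $6$. With $q$,
$$\left[\begin{array}{c}6\\3\end{array}\right]_q-\left[\begin{array}{c}2\\1\end{array}\right]_{q^3}=(1+q+2q^2+3q^3+3q^4+3q^5+3q^6+2q^7+q^8+q^9)-(1+q^3),$$
that is, $q+2q^2+2q^3+3q^4+3q^5+3q^6+2q^7+q^8+q^9$. Multiply by $1-q$ to get $q+q^2+q^4-q^7-q^8-q^{10}=(1-q^6)(q+q^2+q^4)$. So after division by $[6]_q=(1-q^6)/(1-q)$ the quotient is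
$$q+q^2+q^4 .$$
At $q=1$ it gives the three orbits. Its coefficients are again non-negative, but they are neither symmetric nor unimodal. We subtracted, then divided by a polynomial, and nothing so far forbids a negative coefficient. Does one ever appear?

## 2. The polynomials and the two theorems

For a positive integer $m$ let $[m]_q=1+q+\cdots+q^{m-1}$ and $[m]!_q=[1]_q\cdots[m]_q$, with $[0]!_q=1$. For $0\le k\le m$ let
$$\left[\begin{array}{c} m \\ k \end{array}\right]_q=\frac{[m]!_q}{[k]!_q\,[m-k]!_q},$$
and let it be $0$ when $k>m$ or when the lower entry is not an integer. From now on we write $\binom mk_q$ for it. We use three textbook facts.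

*Boxes.* The coefficient of $q^j$ in $\binom{k+m}{k}_q$ is the number of partitions of $j$ with at most $m$ parts, all $\le k$. For instance the coefficient $2$ of $q^2$ in $\binom42_q$ counts $(2)$ and $(1,1)$. The degree is $km$, the polynomial is monic with constant term $1$, and it is palindromic (take the complement in the $k\times m$ box).

*The $q$-Lucas theorem*, in the case we need: if $\zeta$ is a root of unity of order $e$ and $e\mid M$, then $\binom MK_q$ at $q=\zeta$ equals $\binom{M/e}{K/e}$ if $e\mid K$, and $0$ otherwise. For example $\binom42_q$ at $q=-1$ is $1-1+2-1+1=2=\binom21$.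

*Möbius.* $\sum_{t\mid r}\mu(t)$ is $1$ for $r=1$ and $0$ for $r>1$.

**Definition.** For $d\mid n$ and $k\ge0$,
$$O_{d}^{n, k}(q)=\frac{1}{[d]_{q^{n / d}}} \sum_{\frac{n}{d}|s| n} \mu\left(\frac{d s}{n}\right)\binom{n / s}{k / s}_{q^{s}},$$
where $s$ runs over the divisors of $n$ that are multiples of $n/d$.

At $q=1$ this is the number of orbits of size $d$ of the cyclic group $\langle(1\,2\cdots n)\rangle$ acting on the $k$-subsets of $\{1,\dots,n\}$. In the example of the square, $O_4^{4,2}=q$ (terms $s=1,2$; the term $s=4$ is $0$ because $4\nmid 2$) and $O_2^{4,2}=(1+q^2)/[2]_{q^2}=1$.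

That all these have non-negative coefficients is Conjecture 1 in the paper "Combinatorial proof for the positivity of the orbit polynomial $O_d^{n,3}(q)$" (https://koreascience.kr/article/JAKO201222653565349.pdf). The case $\gcd(n,k)=1$ is known (Andrews; Haiman). We prove the conjecture in full.

For $0\le k\le n$, $n\ge 1$, put $m=n-k$, $g=\gcd(n,k)=\gcd(k,m)$, $N=km$ (so $g=n$ if $k=0$), and
$$D_{n,k}(q)=\sum_{t\mid g}\mu(t)\binom{n/t}{k/t}_{q^t}.$$

**Theorem 1.** For all $n\ge 1$, $d\mid n$, $k\ge0$, $O^{n,k}_d(q)$ is a polynomial with non-negative integer coefficients.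

**Theorem 2.** Let $1\le k\le n-1$.

(a) The coefficients $D_j$ of $D_{n,k}(q)=[n]_qO^{n,k}_n(q)$ are non-negative and unimodal: $D_{j-1}\le D_j$ for $j\le N/2$, and $D_e\ge D_{e+1}$ for $e\ge N/2$.

(b) $O_n^{n,k}$ is monic of degree $(k-1)(n-k-1)$. Its lowest term is $1$ if $g=1$ and $q$ if $g>1$.

(c) For arbitrary $n$, $d\mid n$, $k\ge 0$, put $h=n/d$. Then $O_d^{n,k}(q)=0$ if and only if $k>n$, or $h\nmid k$, or ($d\ge2$ and $k\in\{0,n\}$). In all other cases $O_d^{n,k}(q)=O_d^{d,k/h}(q^h)\neq0$.

## 3. Reduction to $d=n$, and why the division is exact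

**Step 1: only $d=n$ matters.** Put $h=n/d$ and write $s=ht$ with $t\mid d$. Then $\mu(ds/n)=\mu(t)$, $n/s=d/t$, and the $s$-term is $\mu(t)\binom{d/t}{k/(ht)}_{(q^h)^t}$. If $k>n$ or $h\nmid k$, every term is $0$. Otherwise we read off
$$O_d^{n,k}(q)=O_d^{d,k/h}(q^h),\qquad 0\le k/h\le d. \tag{1}$$
Substituting $q^h$ for $q$ does not change the list of non-zero coefficients. So it suffices to study, for $0\le k\le n$,
$$f:=O_n^{n,k}=\frac{D_{n,k}}{[n]_q};$$
the sum over $t\mid n$ in $O_n^{n,k}$ reduces to $t\mid g$, since the term is $0$ for $t\nmid k$.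

**Step 2: $f$ is a polynomial.** The purpose is to show that $D_{n,k}$ vanishes at each root of $[n]_q$. Such a root $\omega$ has some order $e>1$ with $e\mid n$. Let $t\mid g$. Then $\omega^t$ has order $e'=e/\gcd(e,t)$, and $te'=\mathrm{lcm}(t,e)$ divides $n$, so $e'\mid n/t$. By $q$-Lucas, $\binom{n/t}{k/t}_{q^t}$ at $q=\omega$ equals
$$\binom{n/\mathrm{lcm}(t,e)}{k/\mathrm{lcm}(t,e)},$$
read as $0$ if $\mathrm{lcm}(t,e)\nmid k$. If $e\nmid k$, all these vanish. If $e\mid k$, then $e\mid g$. Choose a prime $\ell\mid e$. Only squarefree $t$ contribute, and the squarefree divisors of $g$ split into pairs $\{t,t\ell\}$ with $\ell\nmid t$. Here $\mathrm{lcm}(t\ell,e)=\mathrm{lcm}(t,e)$ because $\ell\mid e$, while $\mu(t\ell)=-\mu(t)$. Each pair cancels, so $D_{n,k}(\omega)=0$. As $[n]_q$ has simple roots and is monic with integer coefficients, $f\in\mathbb Z[q]$.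

**Step 3: the degenerate cases.** If $n=1$, then $D_{n,k}=f=1$. If $n\ge2$ and $k\in\{0,n\}$, then $g=n$, every $q$-binomial is $1$, and $D_{n,k}=\sum_{t\mid n}\mu(t)=0$. From now on $k,m\ge1$, so $n\ge 2$. The symmetry of $q$-binomials gives $D_{n,k}=D_{n,n-k}$, so we also assume $m\ge k$.

## 4. One and two elements by hand; coprime $n$ and $k$

For $k=1$ we have $g=1$, $D_{n,1}=[n]_q$ and $f=1$.

Let $k=2$. If $n$ is odd, then $g=1$ and $D_{n,2}=[n]_q[n-1]_q/[2]_q=[n]_q\,[(n-1)/2]_{q^2}$, so $f=1+q^2+\cdots+q^{n-3}$. If $n\ge4$ is even, then $\binom n2_q=[n-1]_q[n/2]_{q^2}$, and we subtract $\binom{n/2}{1}_{q^2}=[n/2]_{q^2}$: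
$$D_{n,2}=[n/2]_{q^2}\cdot q\,[n-2]_q=[n/2]_{q^2}\cdot q(1+q)\,[(n-2)/2]_{q^2}=[n]_q\cdot q\,[(n-2)/2]_{q^2}.$$
So $f=q(1+q^2+\cdots+q^{n-4})$. For $n=4$ this is $q$, as in Section 1.

Such explicit products are not available in general, so we look for a structural argument. The first thing to try is to multiply by $1-q$: since $[n]_q=(1-q^n)/(1-q)$,
$$(1-q^n)f=(1-q)D_{n,k}. \tag{2}$$
Put
$$a(j)=[q^j]\,(1-q)\tbinom nk_q,\qquad b(j)=[q^j]\,(1-q)D_{n,k},$$
both $0$ for $j<0$. Dividing (2) by $1-q^n$,
$$f_j=\sum_{i\ge0}b(j-in). \tag{3}$$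

Suppose $g=1$. Then $b=a$. The $q$-binomial is unimodal, that is, $a(j)\ge0$ for $j\le N/2$ (proved in Section 6), so (3) gives $f_j\ge0$ for $j\le N/2$. Moreover $D_{n,k}$ and $[n]_q$ are palindromic, so $f$ is palindromic, of degree $N-(n-1)$. A coefficient $f_e$ with $e>N/2$ equals $f_{N-n+1-e}$ with $N-n+1-e<N/2$, so it is non-negative too. The coprime case is done.

For $g>1$, half of this argument survives. Let us extract it now, with the precise range.

**Lemma 1 (upper coefficients).** Let $k,m\ge1$. Then $\deg f\le N-n+1=(k-1)(m-1)$. If $a(j)\ge0$ for $0\le j\le N/2$, then $f_e\ge0$ for all $e>N/2-n+1$.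

*Proof.* The polynomial $\binom{n/t}{k/t}_{q^t}$ has degree $t\cdot\frac kt\cdot\frac mt=N/t$ in $q$ and is palindromic. So $\deg D_{n,k}\le N$, $\deg f\le N-n+1=km-k-m+1=(k-1)(m-1)$, and
$$q^ND_{n,k}(1/q)=\sum_{t\mid g}\mu(t)\,q^{N(1-1/t)}\binom{n/t}{k/t}_{q^t}. \tag{4}$$
The terms with $t\ge2$ involve only degrees $\ge N/2$. So below degree $N/2$ the reversed polynomial is just $\binom nk_q$. Put $\tilde f(q)=q^{N-n+1}f(1/q)$. As $q^{n-1}[n]_{1/q}=[n]_q$, reversing $D_{n,k}=[n]_qf$ gives $q^ND_{n,k}(1/q)=[n]_q\tilde f$, that is,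
$$(1-q^n)\tilde f=(1-q)\,q^ND_{n,k}(1/q).$$
For $j<N/2$ we conclude $\tilde f_j=\sum_{i\ge0}a(j-in)\ge0$. Since $f_e=\tilde f_{N-n+1-e}$, this says $f_e\ge0$ whenever $N-n+1-e<N/2$. $\blacksquare$

For the lower coefficients, unimodality of $\binom nk_q$ is not enough. Look at $n=6$, $k=3$, $N/2=4.5$. Here $a(0),\dots,a(4)=1,0,1,1,0$, and the subtracted polynomial is $1+q^3$. At $j=3$ the value $a(3)=1$ is lowered by exactly $1$, so $b(3)=0$. Had we known only $a(3)\ge0$, we could not have excluded $b(3)=-1$. We need a quantitative lower bound for the growth $a(j)$ of the $q$-binomial, strong enough to pay for whatever the divisors $t>1$ take away.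

## 5. The inequality below the middle

From here we argue by induction on $n$: assume that $f$, and hence $D=[n]_qf$, has non-negative coefficients for all smaller values of $n$ (and all $k$). The case $n=1$ and the cases $k\in\{0,n\}$ are settled by Step 3.

**Step 4: rewrite what is subtracted as a sum with non-negative terms.** The alternating signs $\mu(t)$ are unpleasant; Möbius inversion removes them. For $u\mid g$,
$$\binom{n/u}{k/u}_{q^u}=\sum_{u\mid t\mid g}D_{n/t,k/t}(q^t). \tag{5}$$
Indeed $\gcd(n/t,k/t)=g/t$, so $D_{n/t,k/t}(q^t)=\sum_{t\mid v\mid g}\mu(v/t)\binom{n/v}{k/v}_{q^v}$. In the sum over $t$ the coefficient of $\binom{n/v}{k/v}_{q^v}$ is $\sum_{u\mid t\mid v}\mu(v/t)$, which is $1$ for $v=u$ and $0$ otherwise. (For $u=1$, formula (5) together with (1) is the decomposition $\binom nk_q=\sum_{d\mid n}[d]_{q^{n/d}}O_d^{n,k}(q)$.)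

Write
$$d_t(j)=[q^j]D_{n/t,k/t}(q^t),\qquad c_u(j)=[q^j]\binom{n/u}{k/u}_{q^u},\qquad E(j)=\sum_{t\mid g,\ t>1}d_t(j).$$
By the induction hypothesis $d_t(j)\ge0$ for $t>1$, so $E(j)\ge0$. By (5) with $u=1$, $D_{n,k}=\binom nk_q-\sum_jE(j)q^j$. Hence
$$b(j)=a(j)-E(j)+E(j-1)\ \ge\ a(j)-E(j). \tag{6}$$

**Key Proposition.** Under the induction hypothesis, $b(j)\ge0$ for all $0\le j\le N/2$.

The plan is now clear. Section 6 bounds $a(j)$ below by a number of partitions. Section 7 bounds $E(j)$ above by a number of partitions. Sections 8 to 10 compare the two.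

## 6. Semi-invariants and a lower bound for $a(j)$

Here is what makes $a(j)$ accessible: it is the dimension of a kernel, so one bounds it from below by writing down elements of that kernel.

**Step 5: an $\mathfrak{sl}_2$-action.** Let $A=\mathbb C[a_0,\dots,a_k]$, give $a_i$ weight $i$, and let $A_{m,j}$ be the span of the monomials of degree $m$ and weight $j$. A monomial of degree $m$ and weight $j$ is a multiset of $m$ indices in $\{0,\dots,k\}$ with sum $j$, i.e. a partition of $j$ with at most $m$ parts, all $\le k$. So $\dim A_{m,j}=[q^j]\binom nk_q$. Define derivations of $A$ by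
$$\Delta a_i=i\,a_{i-1},\qquad Fa_i=(k-i)a_{i+1},\qquad Ha_i=(k-2i)a_i,$$
so that $\Delta a_0=0$ and $Fa_k=0$. On generators, $[\Delta,F]a_i=\bigl((k-i)(i+1)-i(k-i+1)\bigr)a_i=(k-2i)a_i$, so $[\Delta,F]=H$. Since $\Delta$ lowers the index by $1$ and $F$ raises it by $1$, $[H,\Delta]=2\Delta$ and $[H,F]=-2F$. A commutator of derivations is a derivation, so these identities hold on all of $A$, and $(\Delta,H,F)$ is an $\mathfrak{sl}_2$-action. It preserves the degree, and on $A_{m,j}$ the operator $H$ is the scalar $km-2j$.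

Recall that a finite-dimensional $\mathfrak{sl}_2$-representation is a direct sum of strings $v_0,\dots,v_r$ with $Hv_i=(r-2i)v_i$, on which the raising operator (here $\Delta$) kills $v_0$ and sends $v_i$ to a non-zero multiple of $v_{i-1}$ for $i\ge1$. A vector $v_i$ fails to be in the image of $\Delta$ only for $i=r$, when its $H$-eigenvalue is $-r\le0$. The operator $\Delta$ maps $A_{m,j}$ into $A_{m,j-1}$, where $H=km-2j+2$. If $km-2j\ge0$, this eigenvalue is positive, so $\Delta:A_{m,j}\to A_{m,j-1}$ is surjective. Therefore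
$$a(j)=\dim A_{m,j}-\dim A_{m,j-1}=\dim\ker(\Delta|_{A_{m,j}})\ge0\qquad(0\le j\le N/2). \tag{7}$$
This proves the unimodality used in Section 4.

Elements of $\ker\Delta$ are called *semi-invariants*. Examples: $a_0$; and $a_0a_2-a_1^2$, since $\Delta(a_0a_2-a_1^2)=2a_0a_1-2a_1a_0=0$.

**Step 6: one semi-invariant for each weight $i$ with $2\le i\le k$.** We want $G_i$ of weight $i$, of small degree, whose only occurrence of $a_i$ is a term (power of $a_0$)$\,\cdot a_i$.

*$i$ even.* Let
$$G_i=\sum_{r=0}^i(-1)^r\binom ira_ra_{i-r}.$$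
With $r\binom ir=i\binom{i-1}{r-1}$ and $(i-r)\binom ir=i\binom{i-1}{r}$,
$$\Delta G_i=i\sum_{r=1}^{i}(-1)^r\binom{i-1}{r-1}a_{r-1}a_{i-r}+i\sum_{r=0}^{i-1}(-1)^r\binom{i-1}{r}a_ra_{i-1-r}.$$
Replacing $r$ by $r+1$ in the first sum turns it into the negative of the second, so $\Delta G_i=0$. The terms $r=0$ and $r=i$ give $G_i=2a_0a_i+(\text{polynomial in }a_0,\dots,a_{i-1})$. For $i=2$ this is $2(a_0a_2-a_1^2)$. For odd $i$ the same formula gives $0$, because the terms $r$ and $i-r$ cancel; so something else is needed.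

*$i\ge3$ odd.* The element $G_{i-1}$ has degree $2$ and weight $i-1$, so its $H$-eigenvalue is $2k-2(i-1)=2k-2i+2>0$. Put $S=FG_{i-1}/(2k-2i+2)$. Since $\Delta G_{i-1}=0$, we have $\Delta FG_{i-1}=F\Delta G_{i-1}+HG_{i-1}=(2k-2i+2)G_{i-1}$, so $\Delta S=G_{i-1}$. Let
$$G_i=a_0S-a_1G_{i-1}.$$
As $\Delta a_0=0$ and $\Delta a_1=a_0$, $\Delta G_i=a_0G_{i-1}-a_0G_{i-1}=0$. For the leading term, write $G_{i-1}=2a_0a_{i-1}+\sum_{1\le r\le i-2}(\cdots)a_ra_{i-1-r}$. The sum involves only indices $\le i-2$, so applying $F$ to it gives indices $\le i-1$. And $F(2a_0a_{i-1})=2k\,a_1a_{i-1}+2(k-i+1)a_0a_i$. Hence $S=a_0a_i+(\text{polynomial in }a_0,\dots,a_{i-1})$ and $G_i=a_0^2a_i+(\text{polynomial in }a_0,\dots,a_{i-1})$.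

Example with $k=3$: $FG_2=2(3a_1a_2+a_0a_3-4a_1a_2)=2(a_0a_3-a_1a_2)$ and $2k-2i+2=2$, so $S=a_0a_3-a_1a_2$ and $G_3=a_0S-2a_1(a_0a_2-a_1^2)=a_0^2a_3-3a_0a_1a_2+2a_1^3$.

Thus $G_i$ has weight $i$ and degree $\mathrm{cost}(i)$, where
$$\mathrm{cost}(i)=2\ \ (i\text{ even}),\qquad \mathrm{cost}(i)=3\ \ (i\text{ odd}).$$

**Step 7: independence and the bound.** The elements $a_0,G_2,\dots,G_k$ are algebraically independent. Indeed, $G_i$ has degree exactly $1$ in $a_i$ over the field $\mathbb C(a_0,\dots,a_{i-1})$, so it is transcendental over that field, which contains $a_0,G_2,\dots,G_{i-1}$; add the $G_i$ one at a time.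

**Definition.** $W(j)$ is the set of partitions of $j$ with all parts in $[2,k]$ and total cost $\le m$, where the total cost is the sum of the costs of the parts.

For $k=m=6$, for example, $(6,4,2)\in W(12)$ with cost $6$, but $(5,4,3)\notin W(12)$, since its cost is $3+2+3=8$.

For $\lambda\in W(j)$ the element $a_0^{m-\mathrm{cost}(\lambda)}\prod_iG_{\lambda_i}$ has degree $m$, weight $j$, and is killed by $\Delta$. For different $\lambda$ these are different monomials in algebraically independent elements, so they are linearly independent. By (7),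
$$a(j)\ge|W(j)|\qquad(0\le j\le N/2). \tag{8}$$

## 7. An upper bound for $E(j)$ by partitions with a common prime factor

For $j=0$, $b(0)=D_{n,k}(0)=\sum_{t\mid g}\mu(t)\ge0$, because every $q$-binomial here has constant term $1$. Fix $0<j\le N/2$ for the rest of the proof of the Key Proposition, and let
$$P=\{p_1<\dots<p_h\}$$
be the set of primes dividing $\gcd(g,j)$ (so $h$ now denotes the number of these primes). The polynomial $D_{n/t,k/t}(q^t)$ contains only powers of $q^t$, so $d_t(j)=0$ unless $t\mid j$. If $P=\emptyset$, then no $t>1$ divides both $g$ and $j$, so $E(j)=0$ and $b(j)\ge a(j)\ge0$ by (6) and (7). Assume $P\ne\emptyset$; then $k\ge2$.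

**Step 8: bound $E(j)$ by differences of $c_u$'s.** By (5), $c_u(j)=\sum_{u\mid t\mid g}d_t(j)$. Consider
$$c_{p_1}(j)+\sum_{i\ge2}\bigl(c_{p_i}(j)-c_{p_1p_i}(j)\bigr)=\sum_{t\mid g,\ t>1}d_t(j)\Bigl([\,p_1\mid t\,]+\#\{i\ge2:\ p_i\mid t,\ p_1\nmid t\}\Bigr).$$
Every $t>1$ with $d_t(j)\neq0$ divides $\gcd(g,j)$, so it is divisible by some element of $P$, and the bracket is at least $1$. As $d_t(j)\ge0$ for $t>1$,
$$E(j)\le c_{p_1}(j)+\sum_{i\ge2}\bigl(c_{p_i}(j)-c_{p_1p_i}(j)\bigr). \tag{9}$$

**Step 9: read the bound as a set.** For $u\mid g$ let $X_u$ be the set of partitions of $j$ with all parts $\le k$ and divisible by $u$, and with at most $m/u$ parts. Dividing all parts by $u$ gives the partitions of $j/u$ with parts $\le k/u$ and at most $m/u$ parts, so $|X_u|=c_u(j)$. Clearly $X_{p_1p_i}\subseteq X_{p_i}$. Therefore (9) says $E(j)\le|\Omega|$, where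
$$\Omega=\{(\lambda,p_1):\lambda\in X_{p_1}\}\ \sqcup\ \bigsqcup_{i\ge2}\{(\lambda,p_i):\lambda\in X_{p_i}\setminus X_{p_1p_i}\}. \tag{10}$$

By (6) and (8), $b(j)\ge|W(j)|-|\Omega|$. So it suffices to inject $\Omega$ into $W(j)$.

## 8. Why $(\lambda,p)\mapsto\lambda$ is not yet an injection

The two sides fit together well: for each $p\in P$,
$$X_p\subseteq W(j). \tag{11}$$
Let $\lambda\in X_p$ have $\ell$ parts, so $p\ell\le m$. The parts lie in $[p,k]\subseteq[2,k]$. For $p=2$ all parts are even and the cost is $2\ell\le m$. For $p\ge3$ the cost is at most $3\ell\le p\ell\le m$.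

So the first thing to try is to map $(\lambda,p)$ to $\lambda$. This fails when one $\lambda$ occurs with two primes. One might hope that inclusion–exclusion in (10) has removed the repetitions, but it has not: $X_p\cap X_{p'}$ consists of partitions with parts divisible by $pp'$ and at most $m/\max(p,p')$ parts, which is in general larger than $X_{pp'}$, where at most $m/(pp')$ parts are allowed.

Take $k=m=6$ and $j=12$, so $P=\{2,3\}$. Then $X_2=\{(6,6),(6,4,2),(4,4,4)\}$, $X_3=\{(6,6)\}$ and $X_6=\emptyset$. The partition $(6,6)$ occurs in $\Omega$ with both primes, and $|\Omega|=4$ while $|X_2\cup X_3|=3$. Nor is (9) wasteful here: $E(12)=d_2+d_3+d_6=c_2+c_3-c_6=4$.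

The way out: the images of the map $(\lambda,p)\mapsto\lambda$ all have a common prime factor in $P$. The partitions in $W(j)$ whose parts have *no* common prime factor in $P$ are unused, and we send the repetitions there by splitting a small part so as to destroy the common factor. The price is a higher cost: more parts, and odd parts. The whole question is whether the budget $m$ allows it.

**Step 10: primary elements.** Call $(\lambda,p)\in\Omega$ *primary* if $p$ is the smallest prime of $P$ dividing all parts of $\lambda$, and *secondary* otherwise. Map a primary $(\lambda,p)$ to $\lambda\in W(j)$, allowed by (11). This is injective on primary elements, since $\lambda$ determines $p$. The image avoids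
$$\mathcal F=\{\nu\in W(j):\text{ no prime of }P\text{ divides all parts of }\nu\}.$$
It remains to map the secondary elements injectively into $\mathcal F$.

## 9. Splitting the smallest part

**Step 11: what a secondary element looks like.** Let $(\lambda,p)$ be secondary, $\lambda=(\lambda_1\ge\dots\ge\lambda_\ell)$, with smallest part $x=\lambda_\ell$. Let $Q=Q(\lambda)$ be the product of the primes of $P$ dividing all parts of $\lambda$, and $\omega(Q)$ the number of its prime factors. We collect what we know.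

- $p\mid Q$, and $p$ is not the smallest prime factor of $Q$. So $\omega(Q)\ge2$, and each $\lambda$ occurs in secondary elements with at most $\omega(Q)-1$ primes $p$.
- $Q$ is squarefree with at least two prime factors, so $Q\ge6$, and $Q\ge10$ if $Q\ne6$.
- $Q\mid x$.
- $Q\mid g\mid m$, so $m\ge Q\ge6$; and $Q\mid g\mid k$.
- $m\ge p\ell$, because $\lambda\in X_p$.

*In this section assume that we are not in the case $k=m=6$.* That case is treated in Section 10.

**Claim.** If $p=3$ and $\ell\ge2$, then $2\ell+4\le m$.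

*Proof.* As $3$ is not the smallest prime factor of $Q$, $6\mid Q$, so $6\mid m$ and $6\mid k$. If $m=6$, then $k\le m$ forces $k=6$, which is excluded; so $m\ge12$. For $\ell\ge4$, $2\ell+4\le3\ell\le m$. For $\ell\le3$, $2\ell+4\le10<m$. $\blacksquare$

**Step 12 (Case A): $(Q,x)\neq(6,6)$.** We replace $x$ by two parts $x-b$ and $b$ with $b$ prime to $Q$. Since $\lambda$ may occur with several primes $p$, we need several choices of $b$. Let
$$B(\lambda)=\{b:\ 2\le b<x/2,\ \gcd(b,Q)=1\}.$$
We show $|B(\lambda)|\ge\omega(Q)-1$.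

If $Q=6$, then $x$ is a multiple of $6$ other than $6$, so $x\ge12$ and $5\in B(\lambda)$; and $\omega(Q)-1=1$.

If $Q\neq6$, note $x\ge Q$. The integers in $[1,Q]$ prime to $Q$ are paired by $b\leftrightarrow Q-b$, and $Q/2$ is not among them (if it is an integer, it is a divisor of $Q$ larger than $1$). So $\varphi(Q)/2$ of them are $<Q/2$, and dropping $b=1$ gives $|B(\lambda)|\ge\varphi(Q)/2-1$. It remains to see $\varphi(Q)\ge2\omega(Q)$. If $\omega(Q)=2$, then since $Q\neq6$ the larger prime factor is at least $5$, and $\varphi(Q)\ge4$. If $\omega=\omega(Q)\ge3$, the prime factors in increasing order are at least $2,3,5,5,\dots$, so $\varphi(Q)\ge1\cdot2\cdot4^{\omega-2}\ge2\omega$, as $4^{\omega-2}\ge\omega$ holds for $\omega=3$ and persists when $\omega$ grows.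

For each $\lambda$ in Case A fix an injection $p\mapsto b$ from the primes $p$ with $(\lambda,p)$ secondary into $B(\lambda)$. Map
$$(\lambda,p)\mapsto\nu=(\lambda_1,\dots,\lambda_{\ell-1},\,x-b,\,b).$$

*Parts.* $2\le b<x-b<x\le\lambda_{\ell-1}$ (the last inequality only if $\ell\ge2$), so all parts lie in $[2,k]$, and the sum is still $j$.

*No common prime.* A prime of $P$ dividing all parts of $\nu$ divides $b$, $x=(x-b)+b$ and $\lambda_1,\dots,\lambda_{\ell-1}$. So it divides $Q$ and $b$, contrary to $\gcd(b,Q)=1$.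

*Cost.* The two new parts cost at most $6$.

- If $\ell=1$, the cost is at most $6\le m$.
- If $\ell\ge2$ and $Q$ is even, the old parts are even, and the cost is at most $2(\ell-1)+6=2\ell+4$. Here $p\ne2$, since $p$ is not the smallest prime factor of $Q$. If $p\ge5$, then $2\ell+4\le5\ell\le m$. If $p=3$, use the Claim.
- If $\ell\ge2$ and $Q$ is odd, then $p\ge5$, and the cost is at most $3(\ell-1)+6=3\ell+3\le5\ell\le m$.

So $\nu\in\mathcal F$. Its two smallest parts are $b$ and $x-b$, with sum $x$. This sum is at least $10$: $x\ge12$ if $Q=6$, and $x\ge Q\ge10$ otherwise.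

Example: $k=m=12$, $j=36$, $\lambda=(12,12,12)$, $p=3$. It lies in $X_3$ (at most $4$ parts) and not in $X_6$ (at most $2$ parts). With $b=5$ we get $\nu=(12,12,7,5)$, of cost $10\le12$.

**Step 13 (Case B): $Q=x=6$.** A part $6$ cannot be split into parts $b$ and $6-b$ with $2\le b<3$ and $b$ prime to $6$, so we borrow from the next part. Here $2,3\in P$, so $p_1=2$, and $p=3$ is the only prime factor of $Q$ that is not the smallest. By (10), $\lambda\in X_3\setminus X_6$. All parts of $\lambda$ are divisible by $6$ and $\le k$, so $\lambda\notin X_6$ means that it has too many parts: $\ell>m/6\ge1$, i.e. $\ell\ge2$. Let $y=\lambda_{\ell-1}$, a multiple of $6$, and map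
$$(\lambda,3)\mapsto\nu=\{\lambda_1,\dots,\lambda_{\ell-2},\ y-2,\ 5,\ 3\}\quad\text{(as a multiset)}.$$
The sum is unchanged, since $(y-2)+5+3=y+6$. The parts lie in $[2,k]$, since $y-2\ge4$ and $k\ge6$. The part $y-2$ is even, so the cost is $2(\ell-2)+2+3+3=2\ell+4\le m$ by the Claim. As $\gcd(3,5)=1$, $\nu\in\mathcal F$. The two smallest parts are $3,4$ if $y=6$, and $3,5$ if $y\ge12$; their sum is $7$ or $8$.

Example: $k=m=12$, $j=24$, $\lambda=(6,6,6,6)\in X_3\setminus X_6$ goes to $\{6,6,4,5,3\}$, of cost exactly $12=m$.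

**Step 14: injectivity.** The images of Cases A and B are disjoint: the sum of the two smallest parts is $\ge10$ in Case A and $7$ or $8$ in Case B. In Case A, we have $b<x-b<\lambda_{\ell-1}$, so the two smallest parts of $\nu$ give $b$ and $x$; restoring $x$ gives $\lambda$, and then $b$ gives $p$ through the injection fixed for $\lambda$. In Case B, the parts $\lambda_1,\dots,\lambda_{\ell-2}$ are $\ge y>y-2$ and $\ge6>5$, so the three smallest parts of $\nu$ are $y-2,5,3$. Their sum is $y+6$, which gives $y$, hence $\lambda$; and $p=3$.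

So the secondary elements inject into $\mathcal F$ and the primary elements inject into $W(j)\setminus\mathcal F$. Thus $|\Omega|\le|W(j)|$ and $b(j)\ge0$, unless $k=m=6$.

## 10. The $6\times6$ box

Let $k=m=6$, $N=36$, $0<j\le18$. Here the injection cannot always exist: for $j=12$ the partitions of $12$ with parts in $[2,6]$ and cost $\le6$ have at most three parts. With two parts we get only $(6,6)$; with three parts all must be even, which gives $(6,4,2)$ and $(4,4,4)$. So $|W(12)|=3$, while $|\Omega|=4$ by Section 8. We treat the case directly.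

**Step 15: only $j=12$ is a problem.** Here $g=6$ and $P\subseteq\{2,3\}$. A secondary element must be $(\lambda,3)$ with all parts of $\lambda$ divisible by $6$ and $\le6$, hence equal to $6$, with at most $m/3=2$ parts, and $\lambda\notin X_6$. For $\lambda=(6)$ we have $\lambda\in X_6$ (at most $m/6=1$ part), so it is excluded. There remains $\lambda=(6,6)$, with $j=12$. So for $j\neq12$ all elements of $\Omega$ are primary, $|\Omega|\le|W(j)|$ by Step 10, and $b(j)\ge0$.

**Step 16: $j=12$.** We have $E(12)\le|\Omega|=4$, and we compute $a(12)$ exactly. From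
$$\sum_j a(j)q^j=(1-q)\binom{12}{6}_q=\frac{(1-q^7)(1-q^8)\cdots(1-q^{12})}{(1-q^2)(1-q^3)\cdots(1-q^6)},$$
and since the numerator is $1-q^7-q^8-\cdots-q^{12}$ up to terms of degree $\ge15$,
$$a(12)=r(12)-\bigl(r(5)+r(4)+r(3)+r(2)+r(1)+r(0)\bigr),$$
where $r(i)$ is the number of partitions of $i$ into parts from $\{2,\dots,6\}$. We have $r(0),\dots,r(5)=1,0,1,1,2,2$ (for instance $4,\,22$ and $5,\,32$), with sum $7$. The partitions counted by $r(12)$, by largest part, are
$$66,\ 642,\ 633,\ 6222;\quad 552,\ 543,\ 5322;\quad 444,\ 4422,\ 4332,\ 42222;\quad 3333,\ 33222,\ 222222,$$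
so $r(12)=14$. Hence $a(12)=14-7=7\ge4\ge E(12)$, and $b(12)\ge0$ by (6).

This completes the proof of the Key Proposition. $\blacksquare$

## 11. Proof of Theorem 1

We finish the induction. Let $k,m\ge1$, so $n\ge2$, with $m\ge k$ as we may assume. By (3) and the Key Proposition, $f_j=\sum_{i\ge0}b(j-in)\ge0$ for $j\le N/2$. By (7) the hypothesis of Lemma 1 holds, so $f_e\ge0$ for $e>N/2-n+1$. Since $n\ge2$, we have $N/2-n+1<N/2$, so the two ranges cover all degrees. Hence $f=O_n^{n,k}$ has non-negative coefficients, and so has $D_{n,k}=[n]_qf$, which is what the induction needs for larger $n$. Step 2 gives integrality, Step 3 the degenerate cases, and (1) the passage from $d=n$ to all $d\mid n$. So $O_d^{n,k}(q)$ is a polynomial with non-negative integer coefficients for all $n\ge1$, $d\mid n$, $k\ge0$. $\blacksquare$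

## 12. Proof of Theorem 2

Let $1\le k\le n-1$; by symmetry assume again $m\ge k$.

**(a) Unimodality of $D_{n,k}$.** Non-negativity was just shown. As the induction is complete, the Key Proposition holds for every $n$, and $D_j-D_{j-1}=b(j)\ge0$ for $j\le N/2$.

Now let $e\ge N/2$. For $e>N$ there is nothing to show, as $\deg D_{n,k}\le N$. Otherwise write $e=N-j$ with $0\le j\le N/2$. The coefficients of $q^j$ and $q^{j-1}$ in $q^ND_{n,k}(1/q)$ are $D_e$ and $D_{e+1}$, so
$$D_e-D_{e+1}=[q^j]\,(1-q)\,q^ND_{n,k}(1/q).$$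
We use (4). If $j<N/2$, only $t=1$ contributes, and the difference is $a(j)\ge0$. If $j=N/2$, the terms with $t\ge3$ start in degree $\ge 2N/3>N/2$, while the term $t=2$, present when $2\mid g$, is $-q^{N/2}(1+\cdots)$. So the difference is $a(N/2)-[\,2\mid g\,]$. If $2\mid g$, then $k$ and $m$ are even, and the partition with $m/2$ parts equal to $k$ is a partition of $N/2$ with cost $2\cdot m/2=m$. So it lies in $W(N/2)$, and $a(N/2)\ge1$ by (8). In all cases $D_e\ge D_{e+1}$.

When $N$ is odd, the comparison between degrees $(N-1)/2$ and $(N+1)/2$ is not covered. It does not matter: the sequence increases weakly up to $(N-1)/2$ and decreases weakly from $(N+1)/2$, so it is unimodal whichever of the two middle values is larger.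

**(b) Highest and lowest term.** In $D_{n,k}$ the term $t=1$ is monic of degree $N$, and the others have degree $N/t<N$. So $D_{n,k}$ is monic of degree $N$, and $f$ is monic of degree $N-n+1=(k-1)(n-k-1)$. If $g=1$, then $f_0=D_0=1$. If $g>1$, then $D_0=\sum_{t\mid g}\mu(t)=0$, and $D_1=[q]\binom nk_q=1$, since the terms with $t\ge2$ do not involve $q^1$. From $D_{n,k}=[n]_qf$ with $n\ge2$ we get $f_0=D_0=0$ and $f_1=D_1-f_0=1$. The hexagon's $q+q^2+q^4$, of degree $2\cdot2$, is an instance.

**(c) Vanishing.** Let $h=n/d$. If $k>n$ or $h\nmid k$, all terms vanish (Step 1). Otherwise $O_d^{n,k}(q)=O_d^{d,k/h}(q^h)$ with $0\le k/h\le d$, by (1). If $d=1$, this is $1$. If $d\ge2$ and $k/h\in\{0,d\}$, that is $k\in\{0,n\}$, it is $0$ by Step 3. If $0<k/h<d$, it is non-zero by (b). $\blacksquare$
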